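\title{Nuclear dimension is subadditive for extensions of $C^*$-algebras}

\begin{abstract}
We prove that $\dim_{\mathrm{nuc}}(A)\le\dim_{\mathrm{nuc}}(I)+\dim_{\mathrm{nuc}}(B)$ for every extension $0\to I\to A\to B\to0$ of $C^*$-algebras, separable or not. This removes the summand $+1$ from the known estimate. The proof merges one color of an approximation of $I$ with one color of an approximation of $B$, using a projection supplied by Lin's theorem on almost commuting self-adjoint matrices.
\end{abstract}

\section{Introduction}

Throughout, $C^*$-algebras are not assumed to be unital or separable, and ideals are closed and two-sided. We abbreviate ``completely positive'' to cp and ``completely positive and contractive'' to cpc. A cp map $\theta$ has \emph{order zero} if it preserves orthogonality: $\theta(x)\theta(y)=0$ whenever $x,y\ge0$ and $xy=0$.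

\begin{definition}\label{def:dim}
An \emph{$N$-colored system} for a $C^*$-algebra $A$ is a triple $(F,\psi,\varphi)$, where $F=F^{(0)}\oplus\dots\oplus F^{(N-1)}$ is a finite dimensional $C^*$-algebra (zero summands are allowed), $\psi:A\to F$ is cpc, and $\varphi:F\to A$ is a linear map whose restrictions $\varphi^{(j)}=\varphi|_{F^{(j)}}$, the \emph{colors}, are cpc and of order zero. We write $\psi^{(j)}$ for the component of $\psi$ in $F^{(j)}$. The algebra $A$ has \emph{nuclear dimension at most $n$} if there is a net $(F_\lambda,\psi_\lambda,\varphi_\lambda)$ of $(n+1)$-colored systems with $\|\varphi_\lambda\psi_\lambda(a)-a\|\to0$ for all $a\in A$. The least such $n$, or $\infty$ if there is none, is $\dim_{\mathrm{nuc}}(A)$.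
\end{definition}

Two examples show what is being counted. A cpc order zero map on $\mathbb C^N$ is a family of $N$ pairwise orthogonal positive contractions. For $A=C(\mathbb T)$ take an even number $N\ge4$ of equally spaced points $x_j$ and the hat functions $h_j$ with $h_j(x_i)=\delta_{ij}$, linear between neighboring points. Put $\psi(f)=(f(x_j))_j$ and $\varphi((\lambda_j)_j)=\sum_j\lambda_jh_j$. Then $\varphi\psi(f)\to f$ as $N\to\infty$, and hats with indices of the same parity have product zero. So two colors suffice and $\dim_{\mathrm{nuc}}C(\mathbb T)\le1$: the colors are families of disjoint pieces of a fine cover. For the compact operators $\mathcal K$ on a Hilbert space $H$, let $P$ run through the finite rank projections, $F=PB(H)P$, $\psi(a)=PaP$, and let $\varphi$ be the inclusion. One color suffices, so $\dim_{\mathrm{nuc}}\mathcal K=0$.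

Now let $0\to I\to A\to B\to0$ be a short exact sequence. If $A=I\oplus B$, then color $j$ of $I$ and color $j$ of $B$ have orthogonal ranges and together form one color, so $\dim_{\mathrm{nuc}}A\le\max(\dim_{\mathrm{nuc}}I,\dim_{\mathrm{nuc}}B)$. For a general extension it is known that
\begin{equation}\label{eq:known}
\dim_{\mathrm{nuc}}(A)\le\dim_{\mathrm{nuc}}(I)+\dim_{\mathrm{nuc}}(B)+1,
\end{equation}
which is the count obtained when no colors are merged at all. The gap is visible in the lowest case: for an extension of two algebras of nuclear dimension $0$, the bound \eqref{eq:known} allows the value $1$. Whether the summand $+1$ is needed is asked in \cite{NDD}. It is not.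

\begin{theorem}\label{thm:main}
Let $0\to I\to A\xrightarrow{\pi}B\to0$ be exact with $m=\dim_{\mathrm{nuc}}(I)<\infty$ and $n=\dim_{\mathrm{nuc}}(B)<\infty$. Then $\dim_{\mathrm{nuc}}(A)\le m+n$.
\end{theorem}

Nuclear dimension does not increase under passing to quotients and to hereditary subalgebras \cite[Section 2]{WZ10}. Combining this with Theorem~\ref{thm:main} and its method gives the following.

\begin{theorem}\label{thm:cons}
Let $0\to I\to A\to B\to0$ be exact.
\begin{enumerate}
\item[(1)] $\max(\dim_{\mathrm{nuc}}I,\dim_{\mathrm{nuc}}B)\le\dim_{\mathrm{nuc}}A\le\dim_{\mathrm{nuc}}I+\dim_{\mathrm{nuc}}B$. In particular, equality holds throughout if one of the two dimensions is $0$.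
\item[(2)] Let $(I_\lambda)_{\lambda\le\Lambda}$ be an increasing, possibly transfinite, family of ideals of $A$ with $I_0=0$, $I_\Lambda=A$ and $I_\lambda=\overline{\bigcup_{\mu<\lambda}I_\mu}$ at limit ordinals. With $d_\lambda=\dim_{\mathrm{nuc}}(I_{\lambda+1}/I_\lambda)$ (and $\dim_{\mathrm{nuc}}0=0$), we have $\sup_\lambda d_\lambda\le\dim_{\mathrm{nuc}}A\le\sum_{\lambda<\Lambda}d_\lambda$.
\item[(3)] If $I$ has an approximate unit of projections that is quasicentral in $A$, then $\dim_{\mathrm{nuc}}A=\max(\dim_{\mathrm{nuc}}I,\dim_{\mathrm{nuc}}B)$.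
\end{enumerate}
\end{theorem}

We do not determine whether $\dim_{\mathrm{nuc}}A=\max(\dim_{\mathrm{nuc}}I,\dim_{\mathrm{nuc}}B)$ always holds when both dimensions are at least $1$.

Section~\ref{sec:facts} collects standard facts. Section~\ref{sec:model} carries out the merging of two colors in a model case and isolates three difficulties, which Sections~\ref{sec:seq}, \ref{sec:zero} and \ref{sec:lift} resolve. The theorems are proved in Sections~\ref{sec:proof} and \ref{sec:cons}.

\section{Standard facts}\label{sec:facts}

We write $\tilde A=A$ if $A$ is unital and let $\tilde A$ be the unitization otherwise; $M(C)$ is the multiplier algebra of $C$; $[x,y]=xy-yx$; and $x\approx_\varepsilon y$ means $\|x-y\|\le\varepsilon$. Let $\iota$ be the identity function on $(0,1]$. We use four results from the literature.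

\begin{enumerate}
\item[(F1)] \emph{Structure of order zero maps} (Winter and Zacharias \cite{WZ09}). Let $F$ be finite dimensional, $\varphi:F\to D$ cpc of order zero, and $d=\varphi(1)$. There is a $*$-homomorphism $\rho:F\to M(C^*(\varphi(F)))$ commuting with $d$ such that $\varphi(x)=d\rho(x)$. Hence $\varphi(x)\varphi(y)=\varphi(1)\varphi(xy)$. For continuous $f:[0,1]\to[0,1]$ with $f(0)=0$, the map $f(\varphi)(x)=f(d)\rho(x)$ is cpc of order zero with values in $C^*(\varphi(F))$. The cpc order zero maps $\varphi:F\to D$ correspond bijectively to the $*$-homomorphisms $C_0((0,1])\otimes F\to D$ via $\iota\otimes x\mapsto\varphi(x)$.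
\item[(F2)] \emph{Lifting} (Loring). For finite dimensional $F$ the algebra $C_0((0,1])\otimes F$ is projective: every $*$-homomorphism from it to a quotient $D/K$ lifts to a $*$-homomorphism to $D$. By (F1), every cpc order zero map $F\to D/K$ lifts to a cpc order zero map $F\to D$.
\item[(F3)] \emph{Quasicentral approximate units} (Arveson). Every ideal $I$ of $A$ has an approximate unit $(u_\lambda)$ of positive contractions that is quasicentral in $A$, that is, $\|[u_\lambda,a]\|\to0$ for all $a\in A$.
\item[(F4)] \emph{Almost commuting matrices} (Lin; Friis and R{\o}rdam). For every $\eta>0$ there is $\delta>0$ such that for all $d$ and all self-adjoint contractions $x,y\in M_d$ with $\|[x,y]\|<\delta$ there are commuting self-adjoint $x',y'\in M_d$ with $\|x-x'\|+\|y-y'\|<\eta$. Since $\delta$ does not depend on $d$, one may apply this in each block, with $\eta/2$ in place of $\eta$; so the same statement holds with one $\delta$ for all finite dimensional $C^*$-algebras.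
\end{enumerate}

A cp map $\theta$ on a unital $C^*$-algebra has norm $\|\theta(1)\|$. The following elementary facts will be used often; $F$, $F_1$, $F_2$ are finite dimensional.

\begin{enumerate}
\item[(E1)] If $0\le c'\le c$ and $cw=0$, then $c'w=0$, because $0\le w^*c'w\le w^*cw=0$. Applying this twice: if $0\le c_i'\le c_i$ and $c_1c_2=0$, then $c_1'c_2=0$, so $c_2c_1'=0$, so $c_2'c_1'=0$. Hence a cp map $\theta':F\to D$ with $\theta'(x)\le\theta(x)$ for all $x\ge0$, where $\theta$ is cpc of order zero, is itself cpc of order zero.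
\item[(E2)] If $h_1,\dots,h_N$ are self-adjoint with $\sum_ih_i^2\le1$, then $\|\sum_ih_ia_ih_i\|\le\max_i\|a_i\|$, since the sum is $R\,\mathrm{diag}(a_1,\dots,a_N)R^*$ for the row $R=(h_1,\dots,h_N)$ of norm at most $1$.
\item[(E3)] If $\theta_i:F_i\to D$ ($i=1,2$) are cpc of order zero and have \emph{orthogonal ranges}, $\theta_1(x)\theta_2(y)=0$ for all $x,y$, then $(x,y)\mapsto\theta_1(x)+\theta_2(y)$ is cpc of order zero on $F_1\oplus F_2$. It is contractive because $\theta_1(1)$ and $\theta_2(1)$ are orthogonal positive contractions.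
\item[(E4)] If $\theta:F\to D$ is cpc of order zero and $c$ is a positive contraction commuting with $\theta(F)$, then $x\mapsto c\theta(x)=c^{1/2}\theta(x)c^{1/2}$ is cpc of order zero.
\end{enumerate}

Call a system \emph{$\varepsilon$-accurate} on a set $\mathcal F\subseteq A$ if $\varphi\psi(a)\approx_\varepsilon a$ for $a\in\mathcal F$. To prove $\dim_{\mathrm{nuc}}A\le n$ it suffices to find, for every finite set $\mathcal F$ of positive contractions and every $\varepsilon>0$, an $(n+1)$-colored system that is $\varepsilon$-accurate on $\mathcal F$. Indeed, such systems form a net indexed by the pairs $(\mathcal F,\varepsilon)$, and every element of $A$ is a linear combination of four positive contractions, which eventually lie in $\mathcal F$.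

\section{Counting colors: a model case}\label{sec:model}

\subsection{Data from the quotient}\label{ss:quot}

Let the extension be as in Theorem~\ref{thm:main}. Fix a finite set $\mathcal F\subset A$ of positive contractions and $0<\varepsilon<1$. Choose an $(n+1)$-colored system $(G,\beta,\bar\alpha)$ for $B$ with $\|\bar\alpha\beta(\pi(a))-\pi(a)\|<\varepsilon$ for $a\in\mathcal F$, and use (F2) to lift each color $\bar\alpha^{(i)}$ to a cpc order zero map $\alpha^{(i)}:G^{(i)}\to A$. For $a\in\mathcal F$ put
\[
b_i=\beta^{(i)}(\pi(a)),\qquad a'=\sum_{i=0}^n\alpha^{(i)}(b_i).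
\]
Since $\|\pi(a-a')\|<\varepsilon$, there is $i_a\in I$ with $\|a-a'-i_a\|<\varepsilon$. These data are used in this section and in both proofs. The rest of this section is a guide: in it, $\approx$ without a subscript denotes an error that becomes as small as we wish, compared with $\varepsilon$, when $u$ is taken far enough out in a quasicentral approximate unit of $I$.

\subsection{Soft and sharp cuts}

For such $u$ we have $(1-u)i_a\approx0$, and $u$ almost commutes with $a$ and with the ranges of the $\alpha^{(i)}$. So, up to $\varepsilon$,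
\[
a\approx u^{1/2}au^{1/2}+\sum_{i=0}^n(1-u)^{1/2}\alpha^{(i)}(b_i)(1-u)^{1/2}.
\]
The first term lies in $I$ and costs $m+1$ colors. The other terms are values of $n+1$ maps that are almost of order zero. The total of $m+n+2$ colors is the bound \eqref{eq:known}. If $u$ is a projection, the cut is sharp: the two parts live in orthogonal corners and the colors can be merged in pairs, which is Theorem~\ref{thm:cons}(3). In general such projections do not exist.

\begin{example}\label{ex:toeplitz}
Let $V$ be the unilateral shift on $H=\ell^2(\mathbb N)$, so $V^*V=1$ and $1-VV^*$ is the projection onto the first basis vector $\xi_0$. The Toeplitz algebra $\mathcal T=C^*(V)$ contains $\mathcal K$, and $\mathcal T/\mathcal K\cong C(\mathbb T)$. For every finite rank projection $p$,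
\[
\|[V,p]\|\ge\|p\xi_0\|.
\]
Indeed, let $v=pVp$. In the matrix algebra $pB(H)p$ the elements $v^*v$ and $vv^*$ have the same spectrum, so $\|p-v^*v\|=\|p-vv^*\|$. Now $p-v^*v=pV^*(1-p)Vp$ has norm $\|(1-p)[V,p]p\|^2\le\|[V,p]\|^2$, while $p-vv^*\ge p(1-VV^*)p$, which has norm $\|p\xi_0\|^2$. Along an approximate unit of $\mathcal K$ consisting of projections, $\|p\xi_0\|\to1$, so it is not quasicentral in $\mathcal T$. Here \eqref{eq:known} gives $\dim_{\mathrm{nuc}}\mathcal T\le2$ and Theorem~\ref{thm:main} gives $\dim_{\mathrm{nuc}}\mathcal T\le1$.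
\end{example}

To save one color we do not need a projection that almost commutes with all of $\mathcal F$. It is enough to cut \emph{one} color of $B$ sharply and the others softly. For this we need room: a middle region that lies inside $I$ and in which $a$ has already been replaced by $a'$, so that the colors of $B$ are visible there. Let $f_1,f_2,f_3:[0,1]\to[0,1]$ be continuous, with $f_\nu=0$ on $[0,\frac{\nu-1}3]$, $f_\nu=1$ on $[\frac\nu3,1]$, and $f_\nu$ linear in between. For a positive contraction $u\in I$ define
\begin{equation}\label{eq:cutoffs}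
e=f_1(u)^{1/2},\quad l=f_2(u),\quad k=f_3(u)^{1/2},\quad s=(f_1-f_3)(u)^{1/2},\quad t=(1-f_1)(u)^{1/2}.
\end{equation}
The functions defining $e,l,k,s$ vanish at $0$, so these elements lie in $I$, while $t\in\tilde A$. The functions defining $s$ and $t$ vanish at $1$. From $f_3\le f_2$ and $(1-f_1)f_2=0$ we get (see Figure~\ref{fig:cut})
\begin{equation}\label{eq:relations}
k^2+s^2=e^2,\qquad k^2+s^2+t^2=1,\qquad k^2\le l,\qquad tl=0.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=3,yscale=1.8]
\draw[->] (0,0)--(3.2,0);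
\draw[->] (0,0)--(0,1.2);
\draw[thick] (0,1)--(1,0);
\draw[thick] (0,0)--(1,1)--(2,1)--(3,0);
\draw[thick] (2,0)--(3,1);
\draw[thick,dashed] (1,0)--(2,1.02)--(3,1.02);
\node at (0.25,0.95) {$t^2$};
\node at (1.2,1.13) {$s^2$};
\node at (1.62,0.45) {$l$};
\node at (2.3,0.14) {$k^2$};
\node[below] at (0,0) {$0$};
\node[below] at (1,0) {$1/3$};
\node[below] at (2,0) {$2/3$};
\node[below] at (3,0) {$1$};
\end{tikzpicture}
\caption{The cutoffs as functions on the spectrum of $u$. The functions $t^2$ (far from $I$), $s^2$ (middle) and $k^2$ (near) sum to $1$. The dashed function $l$ dominates $k^2$, is orthogonal to $t$, and rises from $0$ to $1$ where only $s$ is nonzero; the sharp cut is made there.}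
\label{fig:cut}
\end{figure}

\subsection{The case $I=\mathcal K$, $G^{(0)}=\mathbb C$}

Let $\mathcal K\subseteq A\subseteq B(H)$ and $I=\mathcal K$, so $m=0$ and we must use only $n+1$ colors. Suppose that $G^{(0)}=\mathbb C$, so that $b_0$ is a scalar and $\alpha^{(0)}(\lambda)=\lambda y$ for a positive contraction $y\in A$. We may take $u$ of finite rank. Let $P$ be its range projection and $F=PB(H)P$, a matrix algebra containing $e,l,k,s$. Since $si_a\approx0\approx ti_a$, up to $\varepsilon$ we have
\[
a\approx kak+sa's+ta't=\big[kak+b_0\,sys+b_0\,tyt\big]+\sum_{i=1}^n\big(s\alpha^{(i)}(b_i)s+t\alpha^{(i)}(b_i)t\big).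
\]
The $i$-th term of the sum is approximately $(s^2+t^2)\alpha^{(i)}(b_i)$, the value of a map that is almost of order zero. These are $n$ colors, cut softly. The bracket has to become a single color.

The natural candidate for the cut is the spectral projection $\chi_{[\varepsilon,1]}(l)$. But $l$ only almost commutes with $sys$, and a discontinuous function destroys this. In $M_2$, for $x=\mathrm{diag}(\varepsilon+\eta,\varepsilon-\eta)$ and the projection $x'$ with all entries $\frac12$, we have $\|[x,x']\|=\eta$ but $\|[\chi_{[\varepsilon,1]}(x),x']\|=\frac12$. This is where (F4) enters: it gives \emph{commuting} self-adjoint elements $l'\approx l$ and $y'\approx sys$ in $F$, which after truncating the spectra to $[0,1]$ are positive contractions. Let $p=\chi_{[\varepsilon,1]}(l')\in F$. Then: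
\begin{itemize}
\item $p$ commutes with $y'$, so $sys\approx py'p+(P-p)y'(P-p)$;
\item $p$ contains the near region: $kak\le k^2\le l\approx l'$ and $\|(P-p)l'(P-p)\|\le\varepsilon$, so $kak$ equals $pkakp$ up to about $2\sqrt\varepsilon$;
\item $p$ misses the far region: $\|tp\|^2=\|tpt\|\le\varepsilon^{-1}\|tl't\|\approx0$, because $\varepsilon p\le l'$ and $tl=0$.
\end{itemize}
Thus the bracket is close to $z+b_0w$ with $z=p(kak+b_0\,sys)p\in pFp$ and $w=(P-p)y'(P-p)+tyt$. The element $w$ is positive, of norm at most about $\|s^2+t^2\|\le1$, and almost orthogonal to $pFp$. So $(z,\lambda)\mapsto z+\lambda w$ is almost a cpc order zero map on $pFp\oplus\mathbb C$: one color, as required.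

Three things must be added in general.
\begin{enumerate}
\item[(i)] Approximate relations must be made exact. We work in sequence algebras and lift at the end (Section~\ref{sec:seq}).
\item[(ii)] For general $I$ the passage to color $0$ is not a compression but a cp map $\psi^{(0)}$, which has no evident reason to preserve commutation. It does so asymptotically (Section~\ref{sec:zero}).
\item[(iii)] The projection must commute with the range of an order zero map on an arbitrary $G^{(0)}$, not with a single element (Section~\ref{sec:lift}).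
\end{enumerate}

\section{Sequence algebras}\label{sec:seq}

For $C^*$-algebras $D_r$ ($r\in\mathbb N$) let $\prod D_r$ be the algebra of bounded sequences and $\bigoplus D_r$ the ideal of null sequences. In $\prod D_r/\bigoplus D_r$ the class of $(x_r)$ has norm $\limsup_r\|x_r\|$. If all $D_r$ equal $D$, we write $D_\infty$ for the quotient and regard $D\subseteq D_\infty$ as the constant sequences. If $D_r\subseteq E_r$ are subalgebras, then $\prod D_r\cap\bigoplus E_r=\bigoplus D_r$, so $\prod D_r/\bigoplus D_r\subseteq\prod E_r/\bigoplus E_r$. In particular $I_\infty$ and $A_\infty$ are ideals of $(\tilde A)_\infty$. A sequence of cpc maps $\theta_r:D_r\to E_r$ sends null sequences to null sequences and induces a cpc map of the quotients. Positive contractions lift to sequences of positive contractions, and by (F2) a cpc order zero map $G\to\prod D_r/\bigoplus D_r$ on a finite dimensional $G$ is induced by a sequence of cpc order zero maps $G\to D_r$.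

The merged color will be defined on $E_r\oplus G$, where $G$ is fixed but $E_r$ varies with $r$. So (F2) does not apply to it as a whole, and we need a separate argument to make the two ranges exactly orthogonal.

\begin{lemma}\label{lem:orth}
Let $E_r$ and $G$ be finite dimensional, $\varphi_r:E_r\to A$ and $\gamma:G\to A_\infty$ cpc of order zero, and let $d\in A_\infty$ be the class of $d_r=\varphi_r(1)$. Suppose $d\gamma(x)=0$ for all $x\in G$. For every $0<\varepsilon<1$ there are cpc order zero maps $\varphi_r':E_r\to A$ and $\gamma_r:G\to A$ with orthogonal ranges for each $r$, such that $\|\varphi_r'-\varphi_r\|\le\varepsilon$ and $(\gamma_r)$ induces $\gamma$.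
\end{lemma}

\begin{proof}
We trim $\varphi_r$ so that one element acts as a unit on its range, and lift $\gamma$ into the annihilator. Let $f(x)=\max(x-\varepsilon,0)$ and $g(x)=\min(x/\varepsilon,1)$, so $gf=f$ and $g(0)=0$. Write $\varphi_r=d_r\rho_r(\cdot)$ as in (F1) and let $\varphi_r'=f(\varphi_r)$. Then $\|\varphi_r'(z)-\varphi_r(z)\|=\|(f(d_r)-d_r)\rho_r(z)\|\le\varepsilon\|z\|$, and $c_r=g(d_r)\in A$ satisfies $c_r\varphi_r'(z)=\varphi_r'(z)=\varphi_r'(z)c_r$. The set
\[
D_r=\{w\in A:\ w\varphi_r'(z)=\varphi_r'(z)w=0\text{ for all }z\in E_r\}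
\]
is a $C^*$-subalgebra of $A$ containing $(1-c_r)A(1-c_r)$. The class of $(c_r)$ is $c=g(d)$. From $d\gamma(x)=0$ for all $x$, and its adjoint, we get $c\gamma(x)=0=\gamma(x)c$. If $(w_r)$ represents $\gamma(x)$, then so does $((1-c_r)w_r(1-c_r))\in\prod D_r$. Hence $\gamma$ takes values in $\prod D_r/\bigoplus D_r$, and (F2) gives cpc order zero lifts $\gamma_r:G\to D_r$.
\end{proof}

\section{One color of an approximation preserves commutation}\label{sec:zero}

In a sequence algebra the colors of $I$ add up \emph{exactly} to the identity, so each composition $\varphi^{(j)}\psi^{(j)}$ becomes a cp map dominated by the identity. Such a map is multiplication by an operator in the commutant.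

\begin{lemma}[Radon--Nikodym]\label{lem:RN}
Let $J\subseteq B(H)$ be a $C^*$-algebra and $\Theta:J\to B(H)$ a linear map such that $\Theta$ and $\mathrm{id}_J-\Theta$ are cp. Then there is $T\in B(H)$ with $0\le T\le1$, commuting with $J$, such that $\Theta(z)=Tz$ for all $z\in J$.
\end{lemma}

\begin{proof}
On the algebraic tensor product $J\odot H$ consider the sesquilinear form
\[
\Big[\sum_ix_i\otimes\xi_i,\sum_jy_j\otimes\eta_j\Big]=\sum_{i,j}\langle\Theta(y_j^*x_i)\xi_i,\eta_j\rangle.
\]
The matrix $(x_j^*x_i)_{j,i}$ is positive, so complete positivity of $\Theta$ and of $\mathrm{id}_J-\Theta$ gives $0\le[\zeta,\zeta]\le\|\sum_ix_i\xi_i\|^2$ for $\zeta=\sum_ix_i\otimes\xi_i$. By the Cauchy--Schwarz inequality the form descends to a positive form of norm at most $1$ on $\mathrm{span}\,JH$. So on the closure $H_0$ of this span there is $0\le T\le1$ with $\langle Tx\xi,y\eta\rangle=\langle\Theta(y^*x)\xi,\eta\rangle$. Extend $T$ by $0$ on $H_0^\perp$. For $z\in J$,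
\[
\langle Tzx\xi,y\eta\rangle=\langle\Theta((z^*y)^*x)\xi,\eta\rangle=\langle Tx\xi,z^*y\eta\rangle=\langle zTx\xi,y\eta\rangle.
\]
Since $z$ and $T$ map $H_0$ to $H_0$ and vanish on $H_0^\perp$, this gives $Tz=zT$. Finally $\Theta(x^*x)=x^*Tx=Tx^*x$, and the elements $x^*x$ span $J$.
\end{proof}

This controls the composition. To draw conclusions about the downward map alone, the upward map must not lose information. If $\varphi^{(0)}$ vanishes on a simple summand, the component of $\psi^{(0)}$ there is an arbitrary cpc map, and nothing can be said about it. Normalizing $\varphi^{(0)}$ on each summand removes this defect.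

\begin{lemma}\label{lem:iso}
Let $F$ be finite dimensional and $\varphi:F\to D$ cpc of order zero with $\|\varphi|_M\|=1$ for each simple summand $M$ of $F$. Then $\|\varphi(1)\varphi(x)\|=\|x\|$ for all $x\in F$.
\end{lemma}

\begin{proof}
Let $\hat\varphi:C_0((0,1])\otimes F=\bigoplus_MC_0((0,1],M)\to D$ be the $*$-homomorphism of (F1). Its kernel consists of the functions that vanish, in each summand $M$, on some relatively closed set $Y_M\subseteq(0,1]$, so its image is $\bigoplus_MC_0(Y_M,M)$. We have $\sup Y_M=\|\hat\varphi(\iota\otimes1_M)\|=\|\varphi(1_M)\|=1$, hence $1\in Y_M$. Therefore $\varphi(1)\varphi(x)=\hat\varphi(\iota^2\otimes x)$ has norm $\max_M\|x_M\|=\|x\|$.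
\end{proof}

\begin{proposition}\label{prop:zero}
Let $\dim_{\mathrm{nuc}}I\le m<\infty$ and let $J\subseteq I_\infty$ be a separable $C^*$-subalgebra. There are $(m+1)$-colored systems $(F_r,\psi_r,\varphi_r)$ for $I$ with the following properties. Let $Q^{(j)}=\prod F_r^{(j)}/\bigoplus F_r^{(j)}$, let $\Psi^{(j)}:I_\infty\to Q^{(j)}$ and $\Phi^{(j)}:Q^{(j)}\to I_\infty$ be the induced cpc maps, let $\Theta_j=\Phi^{(j)}\Psi^{(j)}|_J$, and write $Q,\Psi,\Phi$ for $Q^{(0)},\Psi^{(0)},\Phi^{(0)}$. Then:
\begin{enumerate}
\item[(a)] $\sum_{j=0}^m\Theta_j=\mathrm{id}_J$;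
\item[(b)] $\Phi(x)\Phi(y)=\Phi(1)\Phi(xy)$ for $x,y\in Q$;
\item[(c)] $0\le\Theta_0(z)\le z$ for $0\le z\in J$, and $\|z-\Theta_0(z)\|\le\|z\|$ for all $z\in J$;
\item[(d)] for $x,y\in J$, $xy=0$ implies $\Psi(x)\Psi(y)=0$, and $[x,y]=0$ implies $[\Psi(x),\Psi(y)]=0$.
\end{enumerate}
\end{proposition}

\begin{proof}
Choose countably many sequences in $\prod I$ whose classes are dense in $J$. For each $r$ choose an $(m+1)$-colored system that is $\frac1r$-accurate on the $r$-th entries of the first $r$ of these sequences. Then the bounded maps $\sum_j\Theta_j$ and $\mathrm{id}_J$ agree on a dense set, which is (a).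

Before passing to the quotients, rescale color $0$. For a simple summand $M$ of $F_r^{(0)}$ let $c_M=\|\varphi_r^{(0)}|_M\|\le1$. Delete $M$ if $c_M=0$; otherwise replace $\varphi_r^{(0)}|_M$ by $c_M^{-1}\varphi_r^{(0)}|_M$ and multiply the $M$-component of $\psi_r$ by $c_M$. The composition $\varphi_r\psi_r$ does not change and $\psi_r$ stays cpc. Different summands have orthogonal ranges under $\varphi_r^{(0)}$ by the product formula in (F1), so the new $\varphi_r^{(0)}$ is cpc of order zero by (E3), and Lemma~\ref{lem:iso} applies to it. The product formula for each $r$ gives (b), and taking $\limsup_r$ in Lemma~\ref{lem:iso} gives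
\begin{equation}\label{eq:iso}
\|\Phi(1)\Phi(x)\|=\|x\|\qquad(x\in Q).
\end{equation}

Represent $I_\infty\subseteq B(H)$ faithfully. The maps $\Theta_0$ and $\mathrm{id}_J-\Theta_0=\sum_{j\ge1}\Theta_j$ are cp, so Lemma~\ref{lem:RN} gives $0\le T\le1$ commuting with $J$ and with $\Theta_0(z)=Tz$. This implies (c). For $x,y\in J$, by (b),
\[
\Phi(1)\Phi\big(\Psi(x)\Psi(y)\big)=\Theta_0(x)\Theta_0(y)=T^2xy,
\]
and hence also $\Phi(1)\Phi([\Psi(x),\Psi(y)])=T^2[x,y]$. Now \eqref{eq:iso} gives (d).
\end{proof}

\section{Lifting a commutation relation}\label{sec:lift}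

Proposition~\ref{prop:zero}(d) will give an order zero map and a positive contraction that commute in $Q$. To take a spectral projection we need representatives that commute exactly in each finite dimensional algebra.

\begin{lemma}\label{lem:lift}
Let $F_r$ and $G$ be finite dimensional, $Q=\prod F_r/\bigoplus F_r$, $\tau:G\to Q$ cpc of order zero, and $\kappa\in Q$ a positive contraction commuting with $\tau(G)$. Then there are cpc order zero maps $\sigma_r:G\to F_r$ inducing $\tau$ and positive contractions $\kappa_r\in F_r$ representing $\kappa$ such that $[\kappa_r,\sigma_r(G)]=0$ for all $r$.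
\end{lemma}

For $G=\mathbb C$ this is (F4) applied to representatives of $\tau(1)$ and $\kappa$. For $G=\mathbb C^2$ apply (F4) to $\tau(1,0)-\tau(0,1)$, whose positive and negative parts recover $\tau$. In general, lift $\tau$ to $\tau_r=d_r\rho_r(\cdot)$. The commutant of $\rho_r(G)$ is governed by the corners cut out by one minimal projection from each summand of $G$, and we apply (F4) there. There are two obstacles. The element $\kappa$ does not lie in these corners, so we compress it to $z=y^{1/2}\kappa y^{1/2}$, where $y$ is the corner part of $\tau(1)$, and recover $\kappa$ by dividing by $y$. And $\kappa$ is known to commute with $\tau(G)$ but not with the class of $\rho_r(G)$; the relation can be recovered only where $y$ is bounded below. So we discard the part of $\tau$ where $y<\delta$ and let $\delta\to0$ at the end.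

\begin{proof}
Let $\tau_r:G\to F_r$ be cpc order zero maps inducing $\tau$ and let $\hat\kappa_r\in F_r$ be positive contractions representing $\kappa$. We claim:
\begin{quote}
$(*)$ For each $\delta\in(0,1)$ there are cpc order zero maps $\sigma_r:G\to F_r$ and positive contractions $\kappa_r\in F_r$ with $[\kappa_r,\sigma_r(G)]=0$, $\|\kappa_r-\hat\kappa_r\|\to0$ and $\limsup_r\|\sigma_r-\tau_r\|\le\delta$.
\end{quote}
The lemma follows from $(*)$ by a diagonal argument. Let $(\sigma_r^\nu,\kappa_r^\nu)_r$ be the data for $\delta=1/\nu$, $\nu\ge2$, and choose $r_2<r_3<\cdots$ with $\|\sigma_r^\nu-\tau_r\|\le2/\nu$ and $\|\kappa_r^\nu-\hat\kappa_r\|\le1/\nu$ for $r\ge r_\nu$. Put $(\sigma_r,\kappa_r)=(\sigma_r^\nu,\kappa_r^\nu)$ for $r_\nu\le r<r_{\nu+1}$ and $(\sigma_r,\kappa_r)=(0,0)$ for $r<r_2$.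

\emph{The corner algebra.} Let $G=\bigoplus_iM_{N_i}$ with matrix units $g^i_{ab}$. Write $\tau_r(x)=d_r\rho_r(x)$ as in (F1). Since $C^*(\tau_r(G))$ is finite dimensional, it is unital and equals its multiplier algebra, so $\rho_r$ maps into $F_r$. The projections $q_r^i=\rho_r(g^i_{11})$ are pairwise orthogonal. Let $C_r=\bigoplus_iq_r^iF_rq_r^i\subseteq F_r$ and
\[
\lambda_r:C_r\to F_r,\qquad\lambda_r(c)=\sum_{i,a}\rho_r(g^i_{a1})\,c\,\rho_r(g^i_{1a}).
\]
Since $\rho_r(g^i_{1a})\rho_r(g^j_{b1})=\delta_{ij}\delta_{ab}q_r^i$ and $q_r^i$ is central in $C_r$, the map $\lambda_r$ is a $*$-homomorphism. Its range commutes with $\rho_r(G)$, because $\rho_r(g^i_{ab})\lambda_r(c)=\rho_r(g^i_{a1})c\rho_r(g^i_{1b})=\lambda_r(c)\rho_r(g^i_{ab})$. Put $y_r^i=\tau_r(g^i_{11})=d_rq_r^i$ and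
\[
y_r=\sum_iy_r^i,\qquad z_r=\sum_i(y_r^i)^{1/2}\hat\kappa_r(y_r^i)^{1/2},
\]
positive contractions in $C_r$. As $d_r$ commutes with $\rho_r(G)$,
\begin{equation}\label{eq:corner}
\rho_r(g^i_{a1})y_r=\tau_r(g^i_{a1}),\qquad\lambda_r(y_r)=d_r\rho_r(1),\qquad\tau_r(x)=\lambda_r(y_r)\rho_r(x).
\end{equation}

\emph{Applying (F4).} Drop the index $r$ to denote classes in $Q$. Since $\kappa$ commutes with each $y^i=\tau(g^i_{11})$, we have $z=\kappa y$ and $[z,y]=0$, that is, $\|[z_r,y_r]\|\to0$. By (F4) there are commuting self-adjoint $\hat y_r,\hat z_r\in C_r$ with $\|\hat y_r-y_r\|\to0$ and $\|\hat z_r-z_r\|\to0$. Applying $x\mapsto\max(0,\min(1,x))$ to both keeps them commuting and in $C_r$, and does not change their classes, which are positive contractions. So we may assume that $\hat y_r,\hat z_r$ are positive contractions.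

Let $P_r=\chi_{[\delta,1]}(\hat y_r)$ and $w_r=\omega(\hat y_r)$, where $\omega(x)=1/x$ for $x\ge\delta$ and $\omega(x)=0$ otherwise. These lie in $C_r$, $\|w_r\|\le1/\delta$, $\hat y_rw_r=P_r$, $P_rw_r=w_r$, and $\hat y_r,\hat z_r,P_r,w_r$ commute. In $Q$,
\[
\kappa P=\kappa yw=zw.
\]
The product $zw$ of commuting self-adjoint elements is self-adjoint, so $\kappa P=P\kappa$. Also $\kappa w=\kappa Pw=zw^2$ is self-adjoint, so $\kappa w=w\kappa$. By \eqref{eq:corner}, $\rho(g^i_{a1})P=\rho(g^i_{a1})yw=\tau(g^i_{a1})w$. Therefore
\begin{equation}\label{eq:kappacomm}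
\kappa\text{ commutes with }\rho(g^i_{a1})P\text{ for all }i,a.
\end{equation}

\emph{The lifts.} Let $m_r=\min(1,\hat z_rw_r)$, defined by functional calculus of the positive element $\hat z_rw_r\in P_rC_rP_r$. It is a positive contraction in $P_rC_rP_r$ commuting with $\hat y_rP_r$, and its class is $\min(1,\kappa P)=P\kappa$. Let $R_r=\lambda_r(P_r)$, a projection, and define
\[
\sigma_r(x)=\lambda_r(\hat y_rP_r)\rho_r(x),\qquad\kappa_r=\lambda_r(m_r)+(1-R_r)\hat\kappa_r(1-R_r).
\]
By (E4), $\sigma_r$ is cpc of order zero. The two summands of $\kappa_r$ are positive contractions in the orthogonal corners given by $R_r$ and $1-R_r$, so $\kappa_r$ is a positive contraction. The first summand commutes with $\lambda_r(\hat y_rP_r)$ and with $\rho_r(G)$. The second annihilates $\sigma_r(G)$ on both sides, because $R_r$ commutes with $\rho_r(G)$ and acts as a unit on $\lambda_r(\hat y_rP_r)$. Hence $[\kappa_r,\sigma_r(G)]=0$. By \eqref{eq:kappacomm} the class of $(\lambda_r(m_r))$ is $\sum_{i,a}\rho(g^i_{a1})P\kappa\rho(g^i_{1a})=\kappa R$. This is self-adjoint, so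 $\kappa R=R\kappa$, and the class of $(\kappa_r)$ is $\kappa R+(1-R)\kappa(1-R)=\kappa$. Finally, by \eqref{eq:corner}, $\|\tau_r-\sigma_r\|\le\|y_r-\hat y_rP_r\|\le\|y_r-\hat y_r\|+\delta$. This proves $(*)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Take $\mathcal F,\varepsilon,G,\beta,\alpha^{(i)},b_i,a',i_a$ as in Section~\ref{ss:quot}. We construct an $(m+n+1)$-colored system for $A$ that is $(4\varepsilon+2\sqrt\varepsilon)$-accurate on $\mathcal F$; by Section~\ref{sec:facts} this suffices. Let $A_0\subseteq A$ be the separable $C^*$-algebra generated by $\mathcal F$ and the ranges of the $\alpha^{(i)}$.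

\subsection*{Step 1: near, middle and far}
By (F3) and separability of $A_0$ there is a sequence of positive contractions $u_r\in I$ with $\|[u_r,x]\|\to0$ for $x\in A_0$ and $\|(1-u_r)i_a\|\to0$ for $a\in\mathcal F$. Define $e_r,l_r,k_r,s_r,t_r$ from $u_r$ by \eqref{eq:cutoffs}, and let $u,e,l,k,s,t\in(\tilde A)_\infty$ be the classes. All but $t$ lie in $I_\infty$. They are continuous functions of $u$, so they commute with each other and with $A_0$, and they satisfy \eqref{eq:relations}. From $ui_a=i_a$ we get $f(u)i_a=f(1)i_a$ for continuous $f$, so $si_a=ti_a=0$. Thus $s(a-a')s=s(a-a'-i_a)s$ and $t(a-a')t=t(a-a'-i_a)t$. Since $a=(k^2+s^2+t^2)a=kak+sas+tat$, (E2) gives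
\begin{equation}\label{eq:split}
a\approx_\varepsilon kak+sa's+ta't,\qquad\|s(a-a')s\|\le\varepsilon\qquad(a\in\mathcal F).
\end{equation}

\subsection*{Step 2: the projection}
Let $J\subseteq I_\infty$ be the separable $C^*$-algebra generated by all $f(u)$ and $f(u)x$ with $f\in C_0((0,1])$ and $x\in A_0$. It contains $l$ and $kxk=k^2x$, $sxs$, $exe$ for $x\in A_0$. Apply Proposition~\ref{prop:zero} to $J$ and keep its notation. We transport color $0$ of $B$ in the middle region, and the cutoff $l$, to $Q$:
\[
\tau:G^{(0)}\to Q,\quad\tau(x)=\Psi(s\alpha^{(0)}(x)s),\qquad\kappa=\Psi(l).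
\]
The map $x\mapsto s\alpha^{(0)}(x)s=s^2\alpha^{(0)}(x)\in J$ is cpc of order zero by (E4), and its range commutes with $l$. By Proposition~\ref{prop:zero}(d), the cpc map $\tau$ has order zero and the positive contraction $\kappa$ commutes with $\tau(G^{(0)})$. Let $\sigma_r,\kappa_r$ be as in Lemma~\ref{lem:lift} for the algebras $F_r^{(0)}$, let $p_r=\chi_{[\varepsilon,1]}(\kappa_r)\in F_r^{(0)}$, and let $p\in Q$ be the class of $(p_r)$. As $\kappa_r$ has finite spectrum, $p_r$ is a polynomial in $\kappa_r$ and commutes with $\sigma_r(G^{(0)})$. Moreover $\varepsilon p_r\le\kappa_r$ and $\|(1-p_r)\kappa_r(1-p_r)\|\le\varepsilon$. Hence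
\begin{equation}\label{eq:p}
[p,\tau(G^{(0)})]=0,\qquad\varepsilon p\le\kappa,\qquad\|(1-p)\kappa(1-p)\|\le\varepsilon.
\end{equation}

The projection contains the near region. For $a\in\mathcal F$ let $v=\Psi(kak)$. From $0\le kak\le k^2\le l$ we get $0\le v\le\kappa$, so $\|(1-p)v^{1/2}\|^2=\|(1-p)v(1-p)\|\le\varepsilon$. Since $v-pvp=(1-p)v+pv(1-p)$ and $\|v\|\le1$,
\begin{equation}\label{eq:near}
\Psi(kak)\approx_{2\sqrt\varepsilon}p\Psi(kak)p.
\end{equation}
The projection misses the far region. By \eqref{eq:p} and Proposition~\ref{prop:zero}(c), $0\le\varepsilon\Phi(p)\le\Phi(\kappa)=\Theta_0(l)\le l$. As $lt=0$, (E1) gives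
\begin{equation}\label{eq:far}
\Phi(p)\,t=0.
\end{equation}

\subsection*{Step 3: the colors of $B$}
In the middle region, the part of $s\alpha^{(i)}(\cdot)s$ carried by color $0$ of $I$ is $\Theta_0(s\alpha^{(i)}(\cdot)s)$. We hand it over to color $i$ of $B$: entirely for $i\ge1$, and only the portion under $1-p$ for $i=0$. Define cp maps $\gamma^{(i)}:G^{(i)}\to A_\infty$ by
\begin{align*}
\gamma^{(0)}(x)&=\Phi\big((1-p)\tau(x)(1-p)\big)+t\alpha^{(0)}(x)t,\\
\gamma^{(i)}(x)&=\Theta_0\big(s\alpha^{(i)}(x)s\big)+t\alpha^{(i)}(x)t\qquad(1\le i\le n).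
\end{align*}

\emph{Each $\gamma^{(i)}$ is cpc of order zero.} Let $x\ge0$. Since $p$ commutes with $\tau(x)$, we have $(1-p)\tau(x)(1-p)\le\tau(x)$, so $\Phi((1-p)\tau(x)(1-p))\le\Phi(\tau(x))=\Theta_0(s\alpha^{(0)}(x)s)$. With Proposition~\ref{prop:zero}(c) we obtain, for all $0\le i\le n$,
\[
\gamma^{(i)}(x)\le s\alpha^{(i)}(x)s+t\alpha^{(i)}(x)t=(s^2+t^2)\alpha^{(i)}(x).
\]
The right side defines a cpc order zero map by (E4), and (E1) applies.

\emph{$\Phi(p)\gamma^{(0)}(x)=0$ for all $x\in G^{(0)}$.} The first summand is annihilated by Proposition~\ref{prop:zero}(b), as $\Phi(p)\Phi((1-p)\tau(x)(1-p))=\Phi(1)\Phi(p(1-p)\tau(x)(1-p))=0$, and the second by \eqref{eq:far}.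

\subsection*{Step 4: the formula in $A_\infty$}
Let $a\in\mathcal F$ and $z=s(a-a')s\in J$. Since $eae=kak+sas$, we have $kak+sa's=eae-z$. Applying $\mathrm{id}_J=\Theta_0+(\mathrm{id}_J-\Theta_0)$ and Proposition~\ref{prop:zero}(a),
\[
kak+sa's=\Theta_0(kak)+\sum_{i=0}^n\Theta_0\big(s\alpha^{(i)}(b_i)s\big)+\sum_{j=1}^m\Theta_j(eae)-\big(z-\Theta_0(z)\big).
\]
We use $eae$ for the colors $j\ge1$ because $a\mapsto a'$ is a sum of $n+1$ cpc maps and need not be contractive, while the downward map has to be. The last term has norm at most $\varepsilon$ by Proposition~\ref{prop:zero}(c) and \eqref{eq:split}. By \eqref{eq:near}, $\Theta_0(kak)\approx_{2\sqrt\varepsilon}\Phi(p\Psi(kak)p)$. By \eqref{eq:p},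
\[
\Theta_0\big(s\alpha^{(0)}(b_0)s\big)=\Phi(\tau(b_0))=\Phi\big(p\tau(b_0)p\big)+\Phi\big((1-p)\tau(b_0)(1-p)\big).
\]
Adding $ta't=\sum_it\alpha^{(i)}(b_i)t$ and using \eqref{eq:split}, we find that $a$ is within $2\varepsilon+2\sqrt\varepsilon$ of
\begin{equation}\label{eq:formula}
\sum_{j=1}^m\Phi^{(j)}\Psi^{(j)}(eae)+\Big[\Phi\big(p\Psi(kak+s\alpha^{(0)}(b_0)s)p\big)+\gamma^{(0)}(b_0)\Big]+\sum_{i=1}^n\gamma^{(i)}(b_i).
\end{equation}

\subsection*{Step 5: the colored systems}
Let $E_r=p_rF_r^{(0)}p_r$ and consider the finite dimensional algebra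
\[
\bigoplus_{j=1}^mF_r^{(j)}\ \oplus\ \big(E_r\oplus G^{(0)}\big)\ \oplus\ \bigoplus_{i=1}^nG^{(i)},
\]
decomposed into $m+1+n$ summands as shown. The downward map has the components
\[
a\mapsto\psi_r^{(j)}(e_rae_r),\qquad a\mapsto p_r\psi_r^{(0)}\big(k_rak_r+s_r\alpha^{(0)}\beta^{(0)}\pi(a)s_r\big)p_r,\qquad a\mapsto\beta^{(i)}\pi(a)
\]
in $F_r^{(j)}$ ($1\le j\le m$), $E_r$ and $G^{(i)}$ ($0\le i\le n$). They are defined on all of $A$ because $e_r,k_r,s_r\in I$. Each is cp and contractive; for the component in $E_r$ use (E2) with $k_r^2+s_r^2\le1$ and the fact that $\alpha^{(0)}\beta^{(0)}\pi$ is cpc. So the downward map is cpc.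

The upward map is $\varphi_r^{(j)}$ on $F_r^{(j)}$ for $j\ge1$, and on $G^{(i)}$ for $i\ge1$ it is $\gamma_r^{(i)}$, where the cpc order zero maps $\gamma_r^{(i)}:G^{(i)}\to A$ induce $\gamma^{(i)}$. For the merged color apply Lemma~\ref{lem:orth} to $\varphi_r^{(0)}|_{E_r}$ and $\gamma^{(0)}$; here $d=\Phi(p)$, and the hypothesis was verified in Step~3. With the resulting maps $\varphi_r'$ and $\gamma_r^{(0)}$, the map $(z,x)\mapsto\varphi_r'(z)+\gamma_r^{(0)}(x)$ on $E_r\oplus G^{(0)}$ is cpc of order zero by (E3).

For $a\in\mathcal F$, the sequence obtained by composing the two maps would represent \eqref{eq:formula} if $\varphi_r^{(0)}$ stood in place of $\varphi_r'$. This replacement is applied to a contraction and costs at most $\varepsilon$. So the $\limsup$ of the error is at most $3\varepsilon+2\sqrt\varepsilon$ for each $a\in\mathcal F$, and for large $r$ the system is $(4\varepsilon+2\sqrt\varepsilon)$-accurate on the finite set $\mathcal F$. It has $m+n+1$ colors, so $\dim_{\mathrm{nuc}}(A)\le m+n$. \qed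

\begin{remark}
The finite dimensionality of $F_r^{(0)}$ is used to apply (F4) and to form $p_r$; that of the $G^{(i)}$ is used in each lifting by (F2). That color $0$ of $I$ has order zero gives the product formula behind Proposition~\ref{prop:zero}(b) and (d). Of the other colors of $I$, only complete positivity is used until they are counted in Step~5. The argument merges exactly one pair: for $i\ge1$ the map $\gamma^{(i)}$ has the summand $\Theta_0(s\alpha^{(i)}(\cdot)s)$ in the middle region, where the colors $j\ge1$ of $I$ are also in use, and the construction provides no orthogonality between them.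
\end{remark}

\section{Proof of Theorem~\ref{thm:cons}}\label{sec:cons}

Ideals are hereditary subalgebras, so by \cite[Section 2]{WZ10} nuclear dimension does not increase under passing to ideals, to corners by projections, and to quotients.

(1) The lower bound is this permanence property. The upper bound is Theorem~\ref{thm:main} if both dimensions are finite and is trivial otherwise. If one dimension is $0$, the maximum equals the sum.

(2) Each $I_{\lambda+1}/I_\lambda$ is a quotient of an ideal of $A$, which gives the lower bound. For the upper bound assume that the sum is finite, and put $N_\lambda=\sum_{\mu<\lambda}d_\mu$. We show $\dim_{\mathrm{nuc}}I_\lambda\le N_\lambda$ by transfinite induction. The case $\lambda=0$ is the convention, and the successor step is Theorem~\ref{thm:main} for $0\to I_\lambda\to I_{\lambda+1}\to I_{\lambda+1}/I_\lambda\to0$. Let $\lambda$ be a limit ordinal, $\mathcal F\subset I_\lambda$ finite and $\varepsilon>0$. There are $\mu<\lambda$ and elements $a_\mu\in I_\mu$ with $a_\mu\approx_\varepsilon a$ for $a\in\mathcal F$.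 Take a positive contraction $h$ from an approximate unit of $I_\mu$ with $ha_\mu h\approx_\varepsilon a_\mu$ for all $a\in\mathcal F$; then $hah\approx_{3\varepsilon}a$ and $hI_\lambda h\subseteq I_\mu$. Since $\dim_{\mathrm{nuc}}I_\mu\le N_\mu\le N_\lambda$, there is an $(N_\lambda+1)$-colored system $(F,\psi,\varphi)$ for $I_\mu$ that is $\varepsilon$-accurate on $h\mathcal Fh$. Then $(F,\psi(h\,\cdot\,h),\varphi)$ is a system for $I_\lambda$ that is $4\varepsilon$-accurate on $\mathcal F$.

(3) The lower bound is (1). For the upper bound assume that $m=\dim_{\mathrm{nuc}}I$ and $n=\dim_{\mathrm{nuc}}B$ are finite. Take the data of Section~\ref{ss:quot} and $A_0$ as in Section~\ref{sec:proof}. Choose projections $p_r\in I$ from the given approximate unit with $\|[p_r,x]\|\to0$ for $x\in A_0$ and $\|(1-p_r)i_a\|\to0$ for $a\in\mathcal F$, and let $p$ be the class of $(p_r)$. Then $p$ commutes with $A_0$ and $(1-p)i_a=0$, so $(1-p)(a-a')(1-p)=(1-p)(a-a'-i_a)(1-p)$ and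
\[
a=pap+(1-p)a(1-p)\approx_\varepsilon pap+\sum_{i=0}^n(1-p)\alpha^{(i)}(b_i)(1-p).
\]
Let $D_r=(1-p_r)A(1-p_r)$. The maps $(1-p)\alpha^{(i)}(\cdot)(1-p)$ are cpc of order zero by (E4) and take values in $\prod D_r/\bigoplus D_r$, so they are induced by cpc order zero maps $\gamma_r^{(i)}:G^{(i)}\to D_r$. The algebra $p_rAp_r=p_rIp_r$ is hereditary in $I$, so it has an $(m+1)$-colored system $(E_r,\mu_r,\nu_r)$ that is $\frac1r$-accurate on $p_r\mathcal Fp_r$. Use the cpc downward map $a\mapsto(\mu_r(p_rap_r),\beta\pi(a))$ into $E_r\oplus G$ and, for $0\le j\le\max(m,n)$, the colors $(z,x)\mapsto\nu_r^{(j)}(z)+\gamma_r^{(j)}(x)$ on $E_r^{(j)}\oplus G^{(j)}$, missing summands being $0$. They are cpc of order zero by (E3), since $p_rAp_r$ and $D_r$ are orthogonal. The $\limsup$ of the error on each $a\in\mathcal F$ is at most $\varepsilon$, so $\dim_{\mathrm{nuc}}A\le\max(m,n)$. \qed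

\begin{thebibliography}{9}

\bibitem{NDD}
\emph{Nuclear dimension and dynamics},
\texttt{http://www.math.chalmers.se/\textasciitilde gardella/Docs/Notes/Zacharias2013.pdf}.

\bibitem{WZ09}
Winter and Zacharias, \emph{Completely positive maps of order zero}, 2009.

\bibitem{WZ10}
Winter and Zacharias, \emph{The nuclear dimension of $C^*$-algebras}, Adv.\ Math., 2010.

\end{thebibliography}
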